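# Norm attaining functionals on a Banach space with nondentable unit ball

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, all Banach spaces are over $\mathbb K$, and $X^*$ is the topological dual of $X$.

## 1. A countably closed tree and the vectors $v_{d,t}$

Let $T$ be the set of all functions $t:\alpha\to\omega_1$ with $\alpha<\omega_1$. An element of $T$ is thus a sequence of countable ordinals whose length $\alpha$ is itself a countable ordinal. Order $T$ by extension: $s\sqsubseteq t$ means that $t$ extends $s$. The root is the empty sequence $\emptyset$. For $\xi<\omega_1$, let $t^\frown\xi$ be the immediate successor of $t$ with last value $\xi$. For example, $(5,\omega)\sqsubseteq(5,\omega,0)=(5,\omega)^\frown 0$. The sequences $t_n=(0,1,\dots,n-1)$ form an increasing chain whose union $(0,1,2,\dots)$ has length $\omega$ and still belongs to $T$. We use five facts.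

* Each $t\in T$ has only countably many $s\sqsubseteq t$, namely its restrictions to the ordinals $\beta\le\alpha$, where $\alpha$ is the length of $t$.
* If $\xi\ne\eta$, then $t^\frown\xi$ and $t^\frown\eta$ have no common extension, because they disagree at the same position.
* If two nodes have a common extension, they are comparable, since both are restrictions of the same function.
* If $\{t_n\}$ is a countable chain in $T$, then $\bigcup_nt_n\in T$ and it extends every $t_n$. Indeed the union of a chain of functions is a function, and its domain is a supremum of countably many countable ordinals, hence a countable ordinal.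
* $|T|=\mathfrak c=2^{\aleph_0}$. For each $\alpha<\omega_1$ we have $|\omega_1^\alpha|\le\mathfrak c^{\aleph_0}=\mathfrak c$, so $|T|\le\aleph_1\cdot\mathfrak c=\mathfrak c$. On the other hand, $|\omega_1^\omega|\ge 2^{\aleph_0}=\mathfrak c$.

Let $D$ be a set of cardinality $\mathfrak c$ and put $\Delta=D\times T$, so $|\Delta|=\mathfrak c$. Think of $\Delta$ as $\mathfrak c$ disjoint copies $T_d=\{d\}\times T$ of the tree. Let $X=\ell_\infty^c(\Delta)$ be the space of bounded functions $\Delta\to\mathbb K$ with countable support, with the norm $\|\cdot\|_\infty$. A uniform limit of a sequence of countably supported functions is countably supported, so $X$ is closed in $\ell_\infty(\Delta)$ and is a Banach space. Let $B_\infty$ be its closed unit ball.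

The set $X$ has cardinality at most $\mathfrak c$: there are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ countable supports, and at most $\mathfrak c^{\aleph_0}=\mathfrak c$ functions on each. Hence $|B_\infty\times\omega_1|=\mathfrak c=|D|$. Take a bijection $D\to B_\infty\times\omega_1$ and compose it with the projection onto $B_\infty$. This gives a map $d\mapsto u_d$ from $D$ to $B_\infty$ such that
$$\{d\in D:u_d=x\}\ \text{ is uncountable for every } x\in B_\infty. \tag{1}$$

For $d\in D$ and $t\in T$ let $[t]_d=\{(d,s):s\sqsubseteq t\}$, the countable branch below $t$ in the copy $T_d$. For instance, if $t=(5,\omega)$, then $[t]_d$ consists of the three points $(d,\emptyset)$, $(d,(5))$, $(d,(5,\omega))$. Put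
$$v_{d,t}=u_d\,1_{\Delta\setminus T_d}+2\cdot1_{[t]_d}\in X,\qquad V=\{v_{d,t}:d\in D,\ t\in T\},\qquad V_{d,t}=\{v_{d,s}:s\sqsupseteq t\}.$$
So $v_{d,t}$ copies $u_d$ off the tree $T_d$, and on $T_d$ it equals $2$ along the branch up to $t$ and $0$ elsewhere. Directly from the definition, for all $(d,t)\in D\times T$,
$$v(d,t)=2\ \text{ for } v\in V_{d,t},\qquad |v(d,t)|\le1\ \text{ for } v\in V\setminus V_{d,t}. \tag{2}$$
Indeed, let $v=v_{d',s}$. If $d'\ne d$, then $|v(d,t)|=|u_{d'}(d,t)|\le1$. If $d'=d$, then $v(d,t)=2$ when $s\sqsupseteq t$, and $v(d,t)=0$ otherwise. In particular, $v_{d',s}(d,t)=2$ holds exactly when $d'=d$ and $s\sqsupseteq t$.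

**What this is for.** Let $B$ be the $\|\cdot\|_\infty$-closed absolutely convex hull of $V$. It will be the unit ball of an equivalent norm on $X$ with two properties that one might expect to be incompatible: every slice of $B$ has diameter $2$, and most functionals, in the sense of Baire category, attain their norm on $B$. Each ingredient has one task. The branching by $\omega_1$ prevents a functional from distinguishing more than countably many of the children of a node, and this makes slices large. The closure of $T$ under unions of countable chains will produce points where functionals attain their norm. The vectors $u_d$ make the hull large enough to contain $B_\infty$.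

The last task is needed. If we used only the vectors $2\cdot1_{[t]_d}$, every $y$ in their closed absolutely convex hull would satisfy $\sum_{d\in F}|y(d,\emptyset)|\le2$ for every finite $F\subset D$: each generator lies in a single $T_d$, and the condition passes to absolutely convex combinations and to uniform limits. With distinct $d_1,d_2,\dots$ and $x=\sum_n1_{\{(d_n,\emptyset)\}}\in B_\infty$, no multiple $\varepsilon x$ with $\varepsilon>0$ satisfies this condition, so the hull would contain no ball.

## 2. Norm attaining functionals, slices and dentability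

**Definition (norm attaining functionals).** 
$$NA(X):=\{x^*\in X^*:\exists x\in X,\ \|x\|=1,\ x^*(x)=\|x^*\|\}.$$

If $f\in X^*$, $\|x\|\le1$ and $|f(x)|=\|f\|\ne0$, then $\|x\|=1$ because $|f(x)|\le\|f\|\|x\|$. After multiplying $x$ by a unimodular scalar, $f(x)=\|f\|$. So $f\in NA(X)$, and it is enough to attain $|f|$.

**Definition (category).** A subset of a topological space is nowhere dense if its closure has empty interior. It is of the first category if it is a countable union of nowhere dense sets. It is residual if its complement is of the first category. By Baire's theorem, in a nonempty complete metric space a countable intersection of dense open sets is dense, and a residual set is not of the first category (otherwise the whole space would be). As an example, a proper closed subspace of a Banach space is nowhere dense.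

By the Bishop–Phelps theorem, $NA(X)$ is always norm dense in $X^*$, so density does not separate large from small here. Category does.

**Definition (dentable set).** A bounded set $D\subset X$ is dentable if for every $\varepsilon>0$ there is $x\in D$ with $x\notin\overline{\mathrm{co}}\,(D\setminus B(x,\varepsilon))$, where $B(x,\varepsilon)$ is the open ball and $\overline{\mathrm{co}}$ is the closed convex hull.

**Definition (slice).** A slice of the unit ball $B_X$ is a set $S(f,\alpha)=\{x\in B_X:\operatorname{Re}f(x)>\|f\|-\alpha\}$ with $f\in X^*\setminus\{0\}$ and $\alpha>0$.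

For unit balls, dentability is a statement about slices.

**Lemma 1.** Let $X\ne\{0\}$.

(a) If for some $\eta>0$ every slice of $B_X$ has diameter at least $\eta$, then $B_X$ is not dentable.

(b) If $B_X$ is not dentable, then there is $\varepsilon>0$ such that no slice of $B_X$ has diameter less than $\varepsilon$.

*Proof.* (a) Let $0<\varepsilon<\eta/2$ and suppose that $x\in B_X$ and $x\notin\overline{\mathrm{co}}(B_X\setminus B(x,\varepsilon))$. The set $B_X\setminus B(x,\varepsilon)$ is nonempty, because $\operatorname{diam}B_X\ge\eta>2\varepsilon$. By Hahn–Banach there are $f\ne0$ and $c\in\mathbb R$ with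
$$\operatorname{Re}f(x)>c\ge\sup\{\operatorname{Re}f(y):y\in B_X\setminus B(x,\varepsilon)\}.$$
Then $\{y\in B_X:\operatorname{Re}f(y)>c\}$ is the slice $S(f,\|f\|-c)$, with $\|f\|-c\ge \operatorname{Re}f(x)-c>0$. It is contained in $B(x,\varepsilon)$, so its diameter is at most $2\varepsilon<\eta$, a contradiction. So for this $\varepsilon$ no point $x$ as in the definition of dentability exists.

(b) Non-dentability gives $\varepsilon>0$ with $x\in\overline{\mathrm{co}}(B_X\setminus B(x,\varepsilon))$ for all $x\in B_X$. Suppose a slice $S=S(f,\alpha)$ had diameter less than $\varepsilon$, and let $x\in S$. Then $S\subset B(x,\varepsilon)$, so $B_X\setminus B(x,\varepsilon)\subset B_X\setminus S=\{y\in B_X:\operatorname{Re}f(y)\le\|f\|-\alpha\}$. This set is closed and convex and does not contain $x$. Hence $x\notin\overline{\mathrm{co}}(B_X\setminus B(x,\varepsilon))$, a contradiction. $\square$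

The problem comes from the paper "Functions Attaining The Supremum And Isomorphic Properties Of A Banach Space" (https://koreascience.kr/article/JAKO200411922194498.pdf). Two results stand behind it. By Bourgain and Stegall, if $X$ is separable and its unit ball is not dentable, then $NA(X)$ is of the first category in $X^*$ with the norm topology. And for every infinite compact Hausdorff space $K$, $NA(C(K))$ is of the first category in $C(K)^*$ with the norm topology. One asks whether separability can be dropped: is $NA(X)$ of the first category in $X^*$ for *every* Banach space $X$ whose unit ball is not dentable? The answer is **no**, in ZFC and over both scalar fields.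

**Theorem A.** Let $\Delta$ be a set of cardinality $\mathfrak c=2^{\aleph_0}$ and let $X=\ell_\infty^c(\Delta)$ be the space of bounded functions $\Delta\to\mathbb K$ with countable support. There is an equivalent norm $\|\cdot\|$ on $X$, with closed unit ball $B$, such that

1. every slice of $B$ has $\|\cdot\|$-diameter $2$; in particular $B$ is not dentable;
2. $NA(X,\|\cdot\|)$ contains a dense $G_\delta$ subset of $X^*$, so by Baire's theorem it is not of the first category.

The space $\ell_\infty^c(\Delta)$ depends only on the cardinality of $\Delta$, so we may and do take $\Delta=D\times T$ as in Section 1. The second theorem says that the Bourgain–Stegall conclusion survives, for every density, under a renorming hypothesis.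

**Definition (LUR).** A norm $|\cdot|$ is locally uniformly rotund (LUR) if $|x_k|\to|x|$ and $|x+x_k|\to2|x|$ imply $x_k\to x$.

A Hilbert space norm is LUR, since $|x-x_k|^2=2|x|^2+2|x_k|^2-|x+x_k|^2\to0$. The sup norm on $\mathbb R^2$ is not: take $x=(1,0)$ and $x_k=(1,1)$, so that $|x_k|=|x|=1$ and $|x+x_k|=2$.

**Theorem B.** Let $X\ne\{0\}$ be a Banach space, of any density, admitting an equivalent LUR norm. Let $SE(X)$ be the $G_\delta$ set of all $f\in X^*\setminus\{0\}$ such that the slices of $B_X$ given by $f$ have diameters tending to $0$. Then $SE(X)\subset NA(X)$ and $NA(X)\setminus SE(X)$ is of the first category. Hence $NA(X)$ is of the first category iff $SE(X)$ is nowhere dense. In particular, $NA(X)$ is of the first category if $B_X$ is not dentable.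

In Theorem A, $SE(X)=\emptyset$ although $NA(X)$ is residual, so some hypothesis as in Theorem B is needed.

## 3. The spaces $c_0$, $c_0(\Gamma)$ and $\ell_1$ by hand

**The space $c_0$.** Here $X^*=\ell_1$. Let $f\in\ell_1\setminus\{0\}$ and $\alpha>0$. Choose $N$ with $\sum_{k\le N}|f_k|>\|f\|-\alpha$ and let $x$ be supported on $\{1,\dots,N\}$ with $|x_k|=1$ and $f_kx_k=|f_k|$ there. Since $f_k\to0$, there is $k>N$ with $|f_k|<f(x)-\|f\|+\alpha$. Then $x+e_k$ and $x-e_k$ both lie in $S(f,\alpha)$ and are at distance $2$. So every slice has diameter $2$, and the ball is not dentable by Lemma 1(a).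

Which $f$ attain their norm? If $\sum f_kx_k=\sum|f_k|$ with $|x_k|\le1$, then $|x_k|=1$ whenever $f_k\ne0$. As $x_k\to0$, $f$ has finite support. Conversely, finitely supported functionals attain. So $NA(c_0)=\bigcup_n\{f:f_k=0\text{ for }k>n\}$ is a countable union of proper closed subspaces. It is dense and of the first category.

**The space $c_0(\Gamma)$, $\Gamma$ uncountable.** The same two computations work: every slice has diameter $2$, and $NA(c_0(\Gamma))$ is the set of finitely supported elements of $\ell_1(\Gamma)$, that is, $\bigcup_nA_n$ with $A_n=\{f:|\operatorname{supp}f|\le n\}$. If $f$ has $n+1$ nonzero coordinates, so do all nearby functionals, so $A_n$ is closed. Every $f$ is a limit of functionals with more than $n$ nonzero coordinates, so $A_n$ has empty interior. Again $NA$ is of the first category. Nonseparability alone does not give a counterexample.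

**The space $\ell_1$.** Take real scalars and $f=e_1^*$. If $x\in S(f,\alpha)$, then $\|x-e_1\|=(1-x_1)+\sum_{k\ge2}|x_k|\le2(1-x_1)<2\alpha$. The slice has diameter at most $4\alpha$, so $e_1^*\in SE(\ell_1)$ and the ball is dentable.

Here $NA(\ell_1)$ is large, for a reason we will imitate (now over either field). Let $P\subset\ell_\infty$ be the set of $f$ for which some $k$ satisfies $|f_k|>\sup_{j\ne k}|f_j|$. Then $f$ attains its norm at a multiple of $e_k$, and $P$ is open. It is dense: given $h\in\ell_\infty$ and $r>0$, pick $k$ with $|h_k|>\|h\|-r$, and add $2r\theta e_k$, where $|\theta|=1$ and $h_k=\theta|h_k|$. Coordinate $k$ now has modulus greater than $\|h\|+r$, and all others still have modulus at most $\|h\|$. *A small bump at an almost maximal vertex creates a gap, and a gap is an open condition.* When all slices are large, the peak cannot be a single vertex. This is the difficulty in Theorem A.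

## 4. Countable covers by small sets, and the separable case

The natural first approach to a positive answer is to sort norm attaining functionals by *where* they attain their norm. For $\varepsilon>0$ put
$$O_\varepsilon=\{f\in X^*\setminus\{0\}:\exists\alpha>0,\ \operatorname{diam}S(f,\alpha)<\varepsilon\},\qquad SE(X)=\bigcap_{k\ge1}O_{1/k}.$$
Since $S(f,\alpha)$ shrinks as $\alpha$ decreases, this is the set $SE(X)$ of Theorem B.

**Lemma 2.** Let $X\ne\{0\}$. Each $O_\varepsilon$ is open, so $SE(X)$ is a $G_\delta$ set; and $SE(X)\subset NA(X)$.

*Proof.* Let $\operatorname{diam}S(f,\alpha)<\varepsilon$. Decreasing $\alpha$, we may assume $\alpha\le\|f\|$. Let $\|g-f\|<\alpha/3$. Then $\|g\|>\|f\|-\alpha/3>0$. If $x\in S(g,\alpha/3)$, then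
$$\operatorname{Re}f(x)\ge\operatorname{Re}g(x)-\|f-g\|>\|g\|-\tfrac{\alpha}3-\tfrac\alpha3>\|f\|-\alpha .$$
So $S(g,\alpha/3)\subset S(f,\alpha)$ and $g\in O_\varepsilon$.

If $f\in SE(X)$, the sets $\{x\in B_X:\operatorname{Re}f(x)\ge\|f\|-1/k\}$ are nonempty, closed and nested, and they are contained in $S(f,2/k)$, so their diameters tend to $0$. By Cantor's theorem they have a common point $x$. Then $\operatorname{Re}f(x)\ge\|f\|$ with $\|x\|\le1$, so $f(x)=\|f\|\neq 0$ and $\|x\|=1$. Hence $f\in NA(X)$. $\square$

**Lemma 3.** Let $X\neq\{0\}$, $\varepsilon>0$, $\emptyset\ne C\subset B_X$ with $\operatorname{diam}C<\varepsilon$, and $F_C=\{f\in X^*:\sup_C\operatorname{Re}f=\|f\|\}$. Then $F_C\setminus O_\varepsilon$ is closed and nowhere dense.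

The purpose of this lemma: if $f$ and all nearby functionals are normed by one small set $C$, then a slice of $f$ must lie close to the convex hull of $C$, so it is small.

*Proof.* Both $f\mapsto\sup_C\operatorname{Re}f$ and $f\mapsto\|f\|$ are continuous, so $F_C$ is closed. Since $O_\varepsilon$ is open, $F_C\setminus O_\varepsilon$ is closed. Suppose it has nonempty interior. As $X^*\ne\{0\}$, it then contains a ball of some radius $r>0$ about some $f_0\ne0$. Pick $d>0$ with $\operatorname{diam}C+2d<\varepsilon$, pick $0<r'<r$, and put $\alpha=r'd$.

Let $x\in S(f_0,\alpha)$ and suppose that $\rho:=\operatorname{dist}(x,\mathrm{co}\,C)>d$. The open ball $B(x,\rho)$ is disjoint from the convex set $\mathrm{co}\,C$, so Hahn–Banach gives $g\in X^*$ with $\|g\|=1$ and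
$$\sup_C\operatorname{Re}g\le\inf_{B(x,\rho)}\operatorname{Re}g=\operatorname{Re}g(x)-\rho\le\operatorname{Re}g(x)-d .$$
Let $f=f_0+r'g$. Using $\|f_0\|<\operatorname{Re}f_0(x)+\alpha$ we get
$$\sup_C\operatorname{Re}f\le\|f_0\|+r'(\operatorname{Re}g(x)-d)<\operatorname{Re}f_0(x)+\alpha+r'\operatorname{Re}g(x)-r'd=\operatorname{Re}f(x)\le\|f\|.$$
So $f\notin F_C$. But $\|f-f_0\|=r'<r$, a contradiction. Hence every point of $S(f_0,\alpha)$ is at distance at most $d$ from $\mathrm{co}\,C$. Since $\operatorname{diam}\mathrm{co}\,C=\operatorname{diam}C$, we obtain $\operatorname{diam}S(f_0,\alpha)\le\operatorname{diam}C+2d<\varepsilon$, so $f_0\in O_\varepsilon$. This contradicts the choice of $f_0$. $\square$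

**The separable case.** Let $X\neq\{0\}$ be separable and $\varepsilon>0$. Cover $X$ by countably many sets $X_n$ of diameter less than $\varepsilon$. If $f$ attains its norm at a point of $X_n$, then $f\in F_{C_n}$ with $C_n=X_n\cap B_X$. Hence $NA(X)\setminus O_\varepsilon\subset\bigcup_n(F_{C_n}\setminus O_\varepsilon)$ (over the $n$ with $C_n\neq\emptyset$) is of the first category by Lemma 3. If $B_X$ is not dentable, Lemma 1(b) gives $\varepsilon$ with $O_\varepsilon=\emptyset$, and $NA(X)$ is of the first category. This is the Bourgain–Stegall statement.

**Where it stops.** Only the countability of the cover used separability. If $X$ had countable covers by sets of diameter less than $\varepsilon$ for every $\varepsilon$, it would be separable, because one point from each set for each $\varepsilon=1/k$ gives a countable dense set. For nonseparable $X$ and small $\varepsilon$ we are therefore left with an uncountable union of nowhere dense sets, and such a union can be everything: $\mathbb R$ is the union of its points. Two continuations are possible. One can relax "small" so that countable covers exist again; this is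 done in Section 8 and gives Theorem B. Or one can look for a space where norm attainment comes from a countable completeness and not from small slices; this is Theorem A, to which we now turn.

## 5. The hull of the $v_{d,t}$ as a unit ball

Keep the notation of Section 1. For $f\in X^*$ put
$$\Phi(f)=\sup_{v\in V}|f(v)|=\sup_{x\in B}|f(x)|=\sup_{x\in B}\operatorname{Re}f(x).$$
The equalities hold because $B$ is the closed absolutely convex hull of $V$ and $f$ is continuous. For $a\in\Delta$ let $\delta_a\in X^*$ be evaluation at $a$. By (2), $\Phi(\delta_{(d,t)})=2$.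

The first lemma is the source of every "all but countably many" below.

**Lemma 4.** Let $f\in X^*$ and let $(Y_i)_{i\in I}$ be subsets of $B_\infty$ such that, for $i\ne j$, every element of $Y_i$ has support disjoint from that of every element of $Y_j$. Then $f$ vanishes on $Y_i$ for all but countably many $i$.

*Proof.* Otherwise there are an uncountable $J\subset I$ and $y_i\in Y_i$ with $f(y_i)\ne0$ for $i\in J$. Let $F\subset J$ be finite and choose unimodular $\theta_i$ with $\theta_if(y_i)=|f(y_i)|$. By disjointness of supports, $\sum_{i\in F}\theta_iy_i\in B_\infty$. Hence $\sum_{i\in F}|f(y_i)|\le\sup_{B_\infty}|f|<\infty$. So for each $m$ only finitely many $i\in J$ have $|f(y_i)|>1/m$, and only countably many $f(y_i)$ are nonzero, a contradiction. $\square$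

The next lemma shows that $B$ is the unit ball of an equivalent norm. Its point is that, to a given functional $f$, each $x\in B_\infty$ looks like one of the vectors $v_{d,\emptyset}$.

**Lemma 5.** $B_\infty\subset B\subset2B_\infty$. Hence the gauge $\|\cdot\|$ of $B$ is an equivalent norm on $X$ with closed unit ball $B$ and dual norm $\Phi$.

*Proof.* Since $\|v_{d,t}\|_\infty\le2$, we have $B\subset2B_\infty$. Let $x\in B_\infty$ and $f\in X^*$. The sets $T_d$ are disjoint and $x$ has countable support, so $T_d\cap\operatorname{supp}x=\emptyset$ for all but countably many $d$. By Lemma 4 applied to the sets $Y_d=\{1_{\{(d,\emptyset)\}}\}$, $f(1_{\{(d,\emptyset)\}})=0$ for all but countably many $d$. By (1) uncountably many $d$ satisfy $u_d=x$. So there is one with $u_d=x$ and both of the other properties. Since $[\emptyset]_d=\{(d,\emptyset)\}$, for this $d$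
$$v_{d,\emptyset}=x\,1_{\Delta\setminus T_d}+2\cdot1_{\{(d,\emptyset)\}}=x+2\cdot1_{\{(d,\emptyset)\}},\qquad f(v_{d,\emptyset})=f(x).$$
Therefore $|f(x)|\le\Phi(f)=\sup_B|f|$. This holds for every $f\in X^*$ (with $d$ depending on $f$). Since $B$ is closed and absolutely convex, Hahn–Banach gives $x\in B$. The statement about the gauge follows, as $B$ is closed, absolutely convex, bounded and contains a ball; the dual norm is $\sup_B|f|=\Phi(f)$. $\square$

From now on $X$ carries $\|\cdot\|$. The norm $\Phi$ induces the usual norm topology of $X^*$.

The third lemma says that, above almost every child of a node, a functional does not notice any change.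

**Lemma 6.** Let $f\in X^*$ and $(d,t)\in D\times T$. For all but countably many $\xi<\omega_1$ we have $f(v)=f(v_{d,t})$ for all $v\in V_{d,t^\frown\xi}$.

*Proof.* If $s\sqsupseteq t^\frown\xi$, then $v_{d,s}-v_{d,t}=2\cdot1_{[s]_d\setminus[t]_d}$, since the parts off $T_d$ cancel. Let $(d,w)\in[s]_d\setminus[t]_d$. Then $w$ and $t^\frown\xi$ are both restrictions of $s$, and $w$ is longer than $t$, so $w\sqsupseteq t^\frown\xi$. Thus for $\xi\ne\eta$ the elements of
$$Y_\xi=\{1_{[s]_d\setminus[t]_d}:s\sqsupseteq t^\frown\xi\}\subset B_\infty$$
have supports disjoint from those of $Y_\eta$, because $t^\frown\xi$ and $t^\frown\eta$ have no common extension. By Lemma 4, $f$ vanishes on $Y_\xi$ for all but countably many $\xi$, and for these $\xi$ we have $f(v_{d,s})=f(v_{d,t})$ for all $s\sqsupseteq t^\frown\xi$. $\square$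

Here the branching by $\omega_1$ is used: with only countably many children at each node, the statement would be empty.

## 6. Every slice of $B$ has diameter $2$

We prove Theorem A(1). Let $f\in X^*\setminus\{0\}$ and $\alpha>0$.

**Step 1. Two points of the slice.** The purpose is to find two vectors in $S(f,\alpha)$ that $f$ cannot distinguish. By definition of $\Phi$ there are $(d,t)$ and a unimodular $\theta$ with $\operatorname{Re}f(\theta v_{d,t})>\Phi(f)-\alpha$. By Lemma 6 there are $\xi\ne\eta$ such that
$$w_1=\theta v_{d,t^\frown\xi},\qquad w_2=\theta v_{d,t^\frown\eta}\qquad\text{satisfy}\qquad f(w_1)=f(w_2)=f(\theta v_{d,t}).$$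
So $w_1,w_2\in S(f,\alpha)$.

**Step 2. They are at distance at least $2$.** The sup norm distance is not enough, since $\|\cdot\|$ is smaller than $\|\cdot\|_\infty$; we test with a functional of controlled dual norm. Put $a=(d,t^\frown\xi)$, $b=(d,t^\frown\eta)$ and $\varphi=\delta_a-\delta_b$. Then $w_1-w_2=2\theta(1_{\{a\}}-1_{\{b\}})$, so $|\varphi(w_1-w_2)|=4$.

Next, $\Phi(\varphi)\le2$. For $v_{d',s}$ with $d'\ne d$ we have $|\varphi(v_{d',s})|=|u_{d'}(a)-u_{d'}(b)|\le2$. For $v_{d,s}$ the values at $a$ and $b$ lie in $\{0,2\}$ and are not both $2$, because $t^\frown\xi$ and $t^\frown\eta$ have no common extension; so $|\varphi(v_{d,s})|\le2$.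

Hence $\|w_1-w_2\|\ge4/2=2$. A slice lies in the unit ball $B$, so its diameter is exactly $2$. By Lemma 1(a), $B$ is not dentable, and Theorem A(1) is proved.

## 7. A dense $G_\delta$ of norm attaining functionals

**The bump, and what it leaves open.** Take $f=\delta_{(d,t)}$. By (2), $\Phi(f)=2$, $|f|\le1$ on $V\setminus V_{d,t}$, and $f=2$ on all of $V_{d,t}$. So $f$ attains its norm at every $v\in V_{d,t}$. Evaluation functionals can thus serve as the bumps of the $\ell_1$ example, with the vertex $e_k$ replaced by the whole set $V_{d,t}$. Adding a small bump to a functional $h$ creates a gap between $V_{d,t}$ and the rest of $V$, and this gap is an open condition. But a gap only says that near-maximizers in $V$ lie in $V_{d,t}$; it does not give a maximizer. If $h$ is constant on $V_{d,t}$, which Lemma 6 can arrange, there is one. But constancy is not an open condition: if $f$ is constant on $V_{d,t}$ and $\eta>0$, then $f+\eta\,\delta_{(d,t^\frown\xi)}$ is not, since the added term is $0$ at $v_{d,t}$ and $2\eta$ at $v_{d,t^\frown\xi}$. So this only produces a dense set.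

The remedy is to require constancy only approximately, up to $1/n$, for each $n$ with its own node $t_n$. The gaps force the nodes $t_n$ into a chain, and the union of the chain is again a node, where the supremum is attained.

For $(d,t)\in D\times T$ let $\sigma_{d,t}(f)=\sup\{|f(v)|:v\in V\setminus V_{d,t}\}$. For $n\ge1$ let $G_n$ be the set of all $f\in X^*$ for which there exist $(d,t)\in D\times T$ and $g\in X^*$ with

* (i) $\sigma_{d,t}(f)<\Phi(f)$;
* (ii) $\Phi(f-g)<1/n$;
* (iii) $g$ is constant on $V_{d,t}$ and $|g(v_{d,t})|=\Phi(g)$.

**Step 1. $G_n$ is open.** Fix $(d,t)$ and $g$ as in (iii). Both $\Phi$ and $\sigma_{d,t}$ are suprema of functions $f\mapsto|f(v)|$ with $v\in B$, so they are $1$-Lipschitz for $\Phi$. Hence (i) and (ii) are open conditions on $f$. The set $G_n$ is a union of such open sets.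

**Step 2. $\bigcap_nG_n$ is dense.** This step makes the bump. Let $h\in X^*$ and $r>0$. Choose $(d,t')$ with $|h(v_{d,t'})|>\Phi(h)-r/2$. By Lemma 6 choose $\xi$ such that, with $t=t'^\frown\xi$, the functional $h$ is constant on $V_{d,t}$ with value $h(v_{d,t'})=\theta|h(v_{d,t'})|$, where $|\theta|=1$. Put $f=h+r\theta\,\delta_{(d,t)}$, so that $\Phi(f-h)=2r$. By (2), for every $v\in V_{d,t}$,
$$f(v)=\theta\bigl(|h(v_{d,t'})|+2r\bigr),\qquad|f(v)|>\Phi(h)+\tfrac32r,$$
while for $v\in V\setminus V_{d,t}$ we have $|f(v)|\le\Phi(h)+r|v(d,t)|\le\Phi(h)+r$. Hence $f$ is constant on $V_{d,t}$, $\sigma_{d,t}(f)\le\Phi(h)+r<\Phi(f)$, and $\Phi(f)=|f(v_{d,t})|$. So (i)–(iii) hold for every $n$ with this $(d,t)$ and $g=f$, and $f\in\bigcap_nG_n$. Since $h$ and $r$ were arbitrary, $\bigcap_nG_n$ is dense. By Step 1 it is a dense $G_\delta$.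

**Step 3. The witnesses of $f\in\bigcap_nG_n$ form a chain.** Let $f\in\bigcap_nG_n$, with witnesses $(d_n,t_n)$ and $g_n$ for $G_n$. Let $n,m\ge1$. By (i), $\Phi(f)>\max\{\sigma_{d_n,t_n}(f),\sigma_{d_m,t_m}(f)\}$, so there is $v\in V$ with
$$|f(v)|>\max\{\sigma_{d_n,t_n}(f),\sigma_{d_m,t_m}(f)\}.$$
Then $v$ lies neither in $V\setminus V_{d_n,t_n}$ nor in $V\setminus V_{d_m,t_m}$, so $v\in V_{d_n,t_n}\cap V_{d_m,t_m}$. By (2), $v(d_n,t_n)=2=v(d_m,t_m)$. Write $v=v_{d',s}$. By the remark after (2) this forces $d'=d_n=d_m$, $s\sqsupseteq t_n$ and $s\sqsupseteq t_m$. So all $d_n$ equal one $d$, and the $t_n$ are pairwise comparable.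

**Step 4. The union of the chain gives a maximizer.** Let $t=\bigcup_nt_n$. By Section 1, $t\in T$ and $t\sqsupseteq t_n$, that is, $v_{d,t}\in V_{d,t_n}$, for every $n$. Since $v_{d,t}\in B$, (ii) gives the first and last inequalities below, and (iii) gives the two equalities:
$$|f(v_{d,t})|\ge|g_n(v_{d,t})|-\tfrac1n=|g_n(v_{d,t_n})|-\tfrac1n=\Phi(g_n)-\tfrac1n\ge\Phi(f)-\tfrac2n .$$
Letting $n\to\infty$, $|f(v_{d,t})|=\Phi(f)$. By (i), $\Phi(f)>\sigma_{d_1,t_1}(f)\ge0$. So $f\in NA(X,\|\cdot\|)$ by the remark after the definition of $NA(X)$.

Thus $NA(X,\|\cdot\|)$ contains the dense $G_\delta$ set $\bigcap_nG_n$. It is residual in the complete metric space $X^*$, hence not of the first category. This proves Theorem A, and the question has a negative answer. $\blacksquare$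

Step 4 is where sequences of transfinite length are needed. In the tree of finite sequences, a strictly increasing chain $t_1\sqsubset t_2\sqsubset\cdots$ has no upper bound, and there would be no vector $v_{d,t}$ to use.

## 8. LUR norms and covers by sets that are small in half-spaces

We return to the covering argument of Section 4. A set $X_n$ in the cover need not be small; it is enough that each of its points can be cut off by an open half-space in which $X_n$ is small. An equivalent LUR norm provides countable covers of this kind. In this section $X\ne\{0\}$ has norm $\|\cdot\|$ and unit ball $B_X$, and $|\cdot|$ is an equivalent LUR norm. The sets $O_\varepsilon$, $SE(X)$, $F_C$ refer to $\|\cdot\|$, and so do all diameters.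

**Lemma 7.** For every $\varepsilon>0$ there are sets $X_n$ with $X=\bigcup_{n\in\mathbb N}X_n$ such that each $x\in X_n$ lies in an open half-space $H=\{\operatorname{Re}h>c\}$, $h\in X^*\setminus\{0\}$, with $\operatorname{diam}(H\cap X_n)<\varepsilon$.

*Proof.* **Step 1. Each point is cut off within a slightly larger ball.** For $x\in X$ pick $h_x\in X^*$ with $|h_x|=1$ (dual norm) and $h_x(x)=|x|$. We claim that there is $\delta(x)>0$ such that
$$|y|\le|x|+\delta(x)\ \text{ and }\ \operatorname{Re}h_x(y)>|x|-\delta(x)\quad\text{imply}\quad\|y-x\|<\varepsilon/3 .$$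
For $x=0$ this holds by equivalence of the norms. Let $x\ne0$ and suppose there is no such $\delta(x)$. Then there are $y_k$ with $|y_k|\le|x|+1/k$, $\operatorname{Re}h_x(y_k)>|x|-1/k$ and $\|y_k-x\|\ge\varepsilon/3$. Now
$$2|x|-\tfrac1k<\operatorname{Re}h_x(x+y_k)\le|x+y_k|\le|x|+|y_k|\le2|x|+\tfrac1k ,$$
so $|x+y_k|\to2|x|$. Also $|y_k|\ge|x+y_k|-|x|>|x|-1/k$, so $|y_k|\to|x|$. By LUR, $y_k\to x$, a contradiction.

**Step 2. Countably many pieces.** The purpose is to make $\delta(x)$ and $|x|$ almost constant. For $m\in\mathbb N$ (with $m\geq 1$) and $q\in\mathbb Q$ let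
$$X_{m,q}=\{x:\delta(x)>1/m,\ q\le|x|<q+1/m\}.$$
Given $x$, choose $m>1/\delta(x)$ and a rational $q\in(|x|-1/m,|x|]$, if necessary with a value of $q$ in the open interval; then $x\in X_{m,q}$. So these countably many sets cover $X$. Let $x\in X_{m,q}$ and $H=\{\operatorname{Re}h_x>|x|-\delta(x)\}$, which contains $x$. If $y\in H\cap X_{m,q}$, then $|y|<q+\frac1m\le|x|+\frac1m<|x|+\delta(x)$, so $\|y-x\|<\varepsilon/3$ by Step 1. Hence $\operatorname{diam}(H\cap X_{m,q})\le2\varepsilon/3<\varepsilon$. $\square$

The next lemma replaces the separable argument of Section 4. There, all functionals attaining on $X_n$ were in one $F_C$. Now we first push the functional into the half-space by adding a small multiple of $h$, and then only consider functionals near the pushed one.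

**Lemma 8.** For every $\varepsilon>0$, $NA(X)\setminus O_\varepsilon$ is of the first category.

*Proof.* With $X_n$ from Lemma 7 put $N_n=\{f\in X^*:\exists x\in X_n,\ \|x\|=1,\ f(x)=\|f\|\}$. Then $NA(X)=\bigcup_nN_n$, and it suffices to show that each $N_n\setminus O_\varepsilon$ is nowhere dense. Let $U\subset X^*$ be nonempty and open; we look for a nonempty open subset of $U$ that misses $N_n\setminus O_\varepsilon$. If $U\cap N_n=\emptyset$, take $U$.

**Step 1. The push.** Otherwise let $f\in U\cap N_n$ attain its norm at $x\in X_n$, $\|x\|=1$. Take $H=\{\operatorname{Re}h>c\}\ni x$ with $\operatorname{diam}(H\cap X_n)<\varepsilon$, and put $\eta=\operatorname{Re}h(x)-c>0$. Choose $r>0$ with $f'=f+rh\in U$, and then $\rho>0$ with $2\rho<r\eta$ such that the open ball $W$ with center $f'$ and radius $\rho$ lies in $U$.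

**Step 2. Functionals in $W\cap N_n$ attain inside $H$.** Let $g\in W\cap N_n$ and let $y\in X_n$, $\|y\|=1$, $g(y)=\|g\|$. Then $\operatorname{Re}g(y)\ge\operatorname{Re}g(x)$, and since $\|g-f'\|<\rho$,
$$\operatorname{Re}f'(y)\ge\operatorname{Re}g(y)-\rho\ge\operatorname{Re}g(x)-\rho\ge\operatorname{Re}f'(x)-2\rho .$$
Insert $f'=f+rh$ and use $\operatorname{Re}f(y)\le\|f\|=f(x)$:
$$r\operatorname{Re}h(y)\ge r\operatorname{Re}h(x)-2\rho>r\operatorname{Re}h(x)-r\eta=rc .$$
So $y\in C:=H\cap X_n\cap B_X$, a set that does not depend on $g$. It contains $x$, and $\operatorname{diam}C<\varepsilon$.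

**Step 3. Apply Lemma 3.** By Step 2, $\|g\|=\operatorname{Re}g(y)\le\sup_C\operatorname{Re}g\le\|g\|$, so $W\cap N_n\subset F_C$. Hence $W\cap(N_n\setminus O_\varepsilon)\subset F_C\setminus O_\varepsilon$, which is closed and nowhere dense. So $W\setminus(F_C\setminus O_\varepsilon)$ is a nonempty open subset of $U$ that misses $N_n\setminus O_\varepsilon$. $\square$

*Proof of Theorem B.* By Lemma 2, $SE(X)$ is a $G_\delta$ set contained in $NA(X)$. By Lemma 8,
$$NA(X)\setminus SE(X)=\bigcup_{k}\bigl(NA(X)\setminus O_{1/k}\bigr)$$
is of the first category.

**The equivalence.** If $SE(X)$ is nowhere dense, then $NA(X)=SE(X)\cup(NA(X)\setminus SE(X))$ is of the first category. Conversely, let $NA(X)$ be of the first category. Then so is its subset $SE(X)$. If $SE(X)$ were not nowhere dense, it would be dense in some nonempty open set $U$. Then each $O_{1/k}\cap U$ would be open and dense in $U$, so the $G_\delta$ set $SE(X)\cap U$ would be residual in $U$. It would also be of the first category in $U$. This contradicts Baire's theorem in $U$. So $SE(X)$ is nowhere dense.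

**The nondentable case.** If $B_X$ is not dentable, Lemma 1(b) gives $\varepsilon>0$ with $O_\varepsilon=\emptyset$. Hence $SE(X)=\emptyset$, which is nowhere dense, and $NA(X)$ is of the first category. $\blacksquare$

## 9. Spaces with and without equivalent LUR norms

Separable spaces have equivalent LUR norms (Kadets), so Theorem B contains the Bourgain–Stegall theorem. By Troyanski's renorming theorem, Theorem B also applies to all weakly compactly generated spaces.

The two theorems together give information about the space of Theorem A. Suppose $\ell_\infty^c(\Delta)$ with $|\Delta|=\mathfrak c$ had an equivalent LUR norm. Apply Theorem B to $(X,\|\cdot\|)$, with $\|\cdot\|$ the norm of Theorem A: the LUR norm would be equivalent to $\|\cdot\|$, and $B$ is not dentable, so $NA(X,\|\cdot\|)$ would be of the first category. This contradicts Theorem A(2). So $\ell_\infty^c(\Delta)$ has no equivalent LUR norm.
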